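\title{Equi-distributed words exist for every length}

\begin{abstract}
A finite word is equi-distributed if any two words of the same length occur in it equally often, up to a difference of at most one. We prove that equi-distributed words of length $n$ exist for every $n\ge1$ and over every alphabet with at least two letters; the binary case answers a question raised in connection with the randomness criterion $\Sigma$. The proof is an induction: a shorter equi-distributed word is read as a path in a de Bruijn graph, a regular set of edges is added to the path, and an Eulerian trail of the resulting graph spells the longer word. We also determine the minimum of $\Sigma^n$ and its minimizers, describe and count the equi-distributed words of length $q^k+k-1$, and show that no binary word of length $8$ or more has all its prefixes equi-distributed.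
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be an alphabet with $q\ge2$ letters. For a word $w=x_1x_2\cdots x_n\in A^n$ of length $|w|=n$ and a word $\xi\in A^j$, $j\ge1$, let
\[
|w|_\xi=\#\{\,1\le i\le n-j+1 : x_ix_{i+1}\cdots x_{i+j-1}=\xi\,\}
\]
be the number of occurrences of $\xi$ in $w$. A \emph{$j$-window} of $w$ is an occurrence of a factor of length $j$, that is, a factor $x_i\cdots x_{i+j-1}$ together with its position $i$. For $j\le n+1$ there are $n-j+1$ windows of length $j$, and they are shared among $q^j$ possible words. The following definition asks that they be shared as evenly as integers allow, for all $j$ at once.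

\begin{definition}\label{def:ed}
A word $w$ is \emph{balanced at level $j$} if $\bigl||w|_\xi-|w|_\eta\bigr|\le1$ for all $\xi,\eta\in A^j$. It is \emph{equi-distributed} if it is balanced at every level $j\ge1$.
\end{definition}

A word $w\in A^n$ is balanced at level $j$ if and only if
\begin{equation}\label{eq:floor}
\Bigl\lfloor\frac{n-j+1}{q^j}\Bigr\rfloor\le|w|_\xi\le\Bigl\lceil\frac{n-j+1}{q^j}\Bigr\rceil\qquad\text{for all }\xi\in A^j .
\end{equation}
Indeed, \eqref{eq:floor} confines the counts to two consecutive integers. Conversely, let $j\le n$ and let the counts be balanced. Their mean is $\mu=(n-j+1)/q^j$. Either they all equal $\mu$, or they take exactly two values $a$ and $a+1$, and then $a<\mu<a+1$; in both cases \eqref{eq:floor} holds. For $j>n$ all counts are $0$ and $-1<(n-j+1)/q^j\le0$, so both conditions hold.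

One reason to look for such words is the quantity
\[
\Sigma^n(w)=\sum_{j\ge1}\ \sum_{\xi\in\{0,1\}^j}|w|_\xi^2 ,\qquad w\in\{0,1\}^n .
\]
Since $|w|_\xi^2$ is the number of ordered pairs of windows that both spell $\xi$, the sum $\Sigma^n(w)$ counts the ordered pairs of windows of $w$ that spell the same word. It measures how much $w$ repeats itself. At each level the counts have a prescribed sum, so the sum of their squares is smallest when the level is balanced. It is known that an equi-distributed word minimizes $\Sigma^n$ over $\{0,1\}^n$, and that equi-distributed binary words of length $n$ exist for infinitely many $n$. The following question is posed in \cite{Sigma}.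

\begin{quote}
Does an equi-distributed binary word of length $n$ exist for every $n=1,2,\dots$?
\end{quote}

The answer is not evident in advance. Balance does not pass from one level to the next in either direction: $0101$ is balanced at level $1$ but not at level $2$, and $0010$ is balanced at all levels $j\ge2$ but not at level $1$. At a level where $(n-j+1)/q^j$ is an integer, \eqref{eq:floor} leaves no slack at all, so an obstruction at some special length is conceivable. On the other side, the prefixes of $0110010$ settle all $n\le7$ (Proposition~\ref{prop:nested}), which suggests a positive answer. This is the correct one, over every alphabet.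

\begin{theorem}\label{thm:main}
For every $q\ge2$ and every $n\ge1$ there is an equi-distributed word of length $n$ over an alphabet $A$ with $q$ letters, that is, a word $w\in A^n$ that satisfies \eqref{eq:floor} for all $1\le j\le n$. In particular, there is an equi-distributed binary word of every length $n\ge1$.
\end{theorem}

Section~\ref{sec:nested} shows that the obvious induction, appending one letter at a time, breaks down. The induction that works jumps from a length $\ell$ to a length $\ell+tq^m$ and raises all counts at each level $j\le m$ by the same amount. Section~\ref{sec:levels} explains why a single level then controls all others, Section~\ref{sec:debruijn} translates the problem to de Bruijn graphs, Section~\ref{sec:example} carries out the step from $\ell=4$ to $n=8$ by hand, and Section~\ref{sec:proof} contains the proof. Section~\ref{sec:sigma} gives the minimum of $\Sigma^n$ and shows that the minimizers are exactly the equi-distributed words. Section~\ref{sec:rigid} treats the lengths at which \eqref{eq:floor} has no slack at some level.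

Throughout, $[S]$ equals $1$ if the statement $S$ holds and $0$ otherwise. The empty word is equi-distributed.

\section{Appending letters fails at length 8}\label{sec:nested}

If some infinite word had all its prefixes equi-distributed, Theorem~\ref{thm:main} would follow at once. For $q=2$ the conditions on successive prefixes force every letter after the first, and they become contradictory at length $8$.

\begin{proposition}\label{prop:nested}
All prefixes of $0110010$ are equi-distributed, but no binary word of length at least $8$ has all its prefixes equi-distributed. In particular, no infinite binary word has all its prefixes equi-distributed.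
\end{proposition}

\begin{proof}
Let $x_1x_2\cdots x_8$ have all its prefixes equi-distributed. After exchanging $0$ and $1$ if necessary, $x_1=0$. A prefix of even length contains equally many $0$'s and $1$'s, so $x_2=1$ and $x_3\ne x_4$. The word $0101$ contains $01$ twice and $00$ not at all, so $x_1\cdots x_4=0110$. The prefix of length $5$ has four $2$-windows, so by \eqref{eq:floor} it contains each word of length $2$ once; only $00$ is missing, so $x_5=0$. Balance of letters at length $6$ gives $x_6=1$. The prefix of length $7$ has five $3$-windows, and $\lceil5/8\rceil=1$; the choice $x_7=1$ would repeat $011$, so $x_7=0$. Balance of letters at length $8$ gives $x_8=1$. But $01100101$ contains $01$ three times, while $\lceil7/4\rceil=2$. This contradiction proves the second and third claims.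

Now consider the prefixes of $0110010$. The numbers of $0$'s and $1$'s in them are $(1,0)$, $(1,1)$, $(1,2)$, $(2,2)$, $(3,2)$, $(3,3)$, $(4,3)$, so level $1$ is balanced. The $2$-windows are, in order, $01,11,10,00,01,10$. In a prefix of length at most $5$ all counts at level $2$ are $0$ or $1$, and in the prefixes of length $6$ and $7$ they are $1$ or $2$. The $3$-windows $011,110,100,001,010$ are pairwise distinct, hence so are the longer windows of any fixed length, and all counts at levels $j\ge3$ are $0$ or $1$.
\end{proof}

So passing from one length to another must in general rebuild the word. What can be kept is not the word itself but the pattern of its counts.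

\section{One level controls the others}\label{sec:levels}

Fix a level $m$. The levels above it are harmless as soon as no window repeats, and the levels below it are determined by level $m$ and the end of the word. We say that the $m$-windows of $w$ are \emph{distinct} if $|w|_u\le1$ for all $u\in A^m$.

\begin{lemma}[High levels]\label{lem:high}
Let $w$ be a word and $m\ge1$.
\begin{enumerate}
\item[(a)] If the $m$-windows of $w$ are distinct, then $w$ is balanced at every level $j\ge m$.
\item[(b)] If $w$ is balanced at level $m$ and $|w|-m+1\le q^m$, then the $m$-windows of $w$ are distinct.
\end{enumerate}
\end{lemma}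

\begin{proof}
(a) Two occurrences of a word of length $j\ge m$ give two occurrences of its prefix of length $m$. So all counts at level $j$ are $0$ or $1$.

(b) If some count at level $m$ were at least $2$, all $q^m$ counts would be at least $1$, and $w$ would have more than $q^m$ windows of length $m$.
\end{proof}

\begin{lemma}[Low levels]\label{lem:low}
Let $m\ge1$ and $t\ge0$. Let $w$ and $v$ be words of length at least $m-1$ with the same suffix $z$ of length $m-1$, and suppose that $|w|_u=t+|v|_u$ for all $u\in A^m$. Then
\[
|w|_\xi=tq^{m-j}+|v|_\xi\qquad\text{for all }\xi\in A^j,\ 1\le j\le m .
\]
In particular, for $j\le m$, the word $w$ is balanced at level $j$ if and only if $v$ is.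
\end{lemma}

\begin{proof}
An occurrence of $\xi$ in $w$ that starts at a position $i\le|w|-m+1$ is the beginning of exactly one $m$-window. Every other occurrence lies inside the last $m-1$ letters. Hence
\[
|w|_\xi=\sum_{\eta\in A^{m-j}}|w|_{\xi\eta}+|z|_\xi ,
\]
and the same identity holds for $v$, with the same term $|z|_\xi$. Subtracting, $|w|_\xi-|v|_\xi=\sum_{\eta\in A^{m-j}}t=tq^{m-j}$.
\end{proof}

The common suffix cannot be dropped: for $q=m=2$, $t=1$, $w=00110$ and $v=1$ the hypothesis on level $2$ holds, but $|w|_0=3\ne2+|v|_0$.

The two lemmas give the plan. Starting from an equi-distributed word $v$, we look for a word $w$ that ends as $v$ does, contains every word of length $m$ exactly $t$ more times than $v$, and has distinct $(m+1)$-windows. Such a $w$ is equi-distributed, by Lemma~\ref{lem:low} at levels $j\le m$ and by Lemma~\ref{lem:high}(a) at levels $j\ge m+1$. Only the two levels $m$ and $m+1$ appear in these demands, and de Bruijn graphs display exactly two consecutive levels, as vertices and edges.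

\section{Words as walks in de Bruijn graphs}\label{sec:debruijn}

Digraphs are finite and may have loops. For a set $F$ of edges, $\operatorname{out}_F(u)$ and $\operatorname{in}_F(u)$ denote the numbers of edges of $F$ that leave and enter the vertex $u$; a loop counts once in each. A \emph{trail} is a directed walk that uses no edge twice. A digraph is \emph{weakly connected} if it is connected when the directions of the edges are ignored; its \emph{components} are those of the undirected graph. We use the following textbook fact.

\begin{theorem}[Euler's theorem]\label{thm:euler}
Let $G$ be a weakly connected digraph with edge set $F$, and let $x,y$ be vertices, possibly equal, such that $\operatorname{out}_F(u)-\operatorname{in}_F(u)=[u=x]-[u=y]$ for every vertex $u$. Then $G$ has a trail from $x$ to $y$ that uses every edge exactly once.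
\end{theorem}

For $m\ge1$ the \emph{de Bruijn graph} $B(m)$ has vertex set $A^m$ and edge set $A^{m+1}$. The edge $a\zeta b$, with $a,b\in A$ and $\zeta\in A^{m-1}$, goes from $a\zeta$ to $\zeta b$. A word of length $n\ge m$ is the same thing as a walk with $n-m$ edges in $B(m)$: the vertices visited are the $m$-windows, read from left to right, and the edges used are the $(m+1)$-windows. For any two vertices $u,u'$ the word $uu'$ is a walk from $u$ to $u'$, so $B(m)$ is connected. A word is a trail if and only if its $(m+1)$-windows are distinct. If $w$ is a trail with edge set $F$ and last vertex $s$, then every visit to a vertex except the very last one is followed by an edge leaving it, so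
\begin{equation}\label{eq:visits}
|w|_u=\operatorname{out}_F(u)+[u=s]\qquad(u\in A^m).
\end{equation}

A set $R$ of edges of $B(m)$ is \emph{$t$-regular} if $\operatorname{out}_R(u)=\operatorname{in}_R(u)=t$ for every vertex $u$; it then has $tq^m$ edges. The whole edge set is $q$-regular. By \eqref{eq:visits}, adding a $t$-regular set to the edge set of a trail, while keeping the last vertex, raises every count at level $m$ by $t$. Regular sets are therefore the uniform layers that the plan calls for.

To build regular sets we use the fact that the degree conditions in $B(m)$ split into independent small problems. For $\zeta\in A^{m-1}$ the \emph{block} of $\zeta$ is the set of $q^2$ edges $a\zeta b$, arranged as a $q\times q$ array with rows indexed by $a$ and columns by $b$. Every edge lies in exactly one block. Row $a$ consists of all edges leaving $a\zeta$, and column $b$ consists of all edges entering $\zeta b$. Hence $R$ is $t$-regular if and only if it has exactly $t$ edges in every row and every column of every block.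

\section{From length 4 to length 8}\label{sec:example}

Let $q=2$ and $n=8$, the first length not covered by Proposition~\ref{prop:nested}. An equi-distributed word of length $8$ has six $3$-windows, which are distinct by Lemma~\ref{lem:high}(b), and seven $2$-windows, which cannot be distinct. So it is a trail with six edges in $B(2)$. A $1$-regular set has four edges, which leaves two edges for the shorter word. We take $m=2$, $t=1$ and the equi-distributed word $v=0110$, which is the path $01\to11\to10$ with edge set $E=\{011,110\}$.

The two blocks of $B(2)$, with the edges of $E$ underlined, are
\[
\zeta=0:\quad\begin{array}{cc}000&001\\100&101\end{array}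
\qquad\qquad
\zeta=1:\quad\begin{array}{cc}010&\underline{011}\\ \underline{110}&111\end{array}
\]
A $1$-regular set takes from each block the diagonal or the antidiagonal. No edge may be used twice, so in the block of $1$ we must take the diagonal $\{010,111\}$. The block of $0$ contains no edge of $E$, and both choices are possible. The diagonal gives $R=\{000,101,010,111\}$. The degrees are right, but the vertex $00$ carries only the loop $000$ and is cut off from the rest, so no trail uses all of $E\cup R$. The antidiagonal gives $R'=\{001,100,010,111\}$, and $E\cup R'$ is weakly connected; see Figure~\ref{fig:swap}. The trail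
\[
01\to10\to00\to01\to11\to11\to10
\]
uses its six edges and spells $w=01001110$. Here $|w|_{01}=|w|_{11}=|w|_{10}=2$ and $|w|_{00}=1$, each one more than in $v$; both letters occur four times, two more than in $v$; and the $3$-windows $010,100,001,011,111,110$ are distinct. So $w$ is equi-distributed.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\begin{scope}
\node (a) at (0,0) {$00$}; \node (b) at (1.5,1.2) {$01$};
\node (c) at (1.5,-1.2) {$10$}; \node (d) at (3,0) {$11$};
\draw[->,very thick] (b) -- (d); \draw[->,very thick] (d) -- (c);
\draw[->,dashed] (a) to[out=150,in=210,looseness=7] (a);
\draw[->,dashed] (d) to[out=30,in=-30,looseness=7] (d);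
\draw[->,dashed] (b) to[bend left=15] (c);
\draw[->,dashed] (c) to[bend left=15] (b);
\end{scope}
\begin{scope}[xshift=6cm]
\node (a) at (0,0) {$00$}; \node (b) at (1.5,1.2) {$01$};
\node (c) at (1.5,-1.2) {$10$}; \node (d) at (3,0) {$11$};
\draw[->,very thick] (b) -- (d); \draw[->,very thick] (d) -- (c);
\draw[->,dashed] (a) -- (b); \draw[->,dashed] (c) -- (a);
\draw[->,dashed] (d) to[out=30,in=-30,looseness=7] (d);
\draw[->,dashed] (b) -- (c);
\end{scope}
\end{tikzpicture}
\caption{The word $0110$ as a path in the binary de Bruijn graph $B(2)$ (thick edges), together with the two $1$-regular edge sets disjoint from it (dashed edges). On the left the union is disconnected. Exchanging the edges $00\to00$ and $10\to01$ for $00\to01$ and $10\to00$ gives the connected graph on the right, which has the Eulerian trail $01001110$.}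
\label{fig:swap}
\end{figure}

The example shows the two things to be proved in general: there is room for a regular set disjoint from the path, and a disconnected choice can be repaired by exchanging two edges inside one block.

\section{Adding a uniform layer}\label{sec:proof}

\begin{lemma}[Connected layers]\label{lem:layer}
Let $m\ge1$ and $1\le t\le q-1$, and let $E$ be a set of edges of $B(m)$ with $\operatorname{out}_E(u)\le1$ and $\operatorname{in}_E(u)\le1$ for every vertex $u$. Then there is a $t$-regular set $R$, disjoint from $E$, such that the digraph $(A^m,E\cup R)$ is weakly connected.
\end{lemma}

\begin{proof}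
\emph{Room for a layer.} Identify $A$ with $\mathbb Z/q\mathbb Z$ and fix $\zeta\in A^{m-1}$. The set $E$ has at most one edge in each row and each column of the block of $\zeta$. The rows without an edge of $E$ are as many as the columns without one; matching them arbitrarily, we obtain a permutation $\sigma_\zeta$ of $A$ such that $b=\sigma_\zeta(a)$ whenever $a\zeta b\in E$. Let
\[
R_0=\{\,a\zeta b:\ \zeta\in A^{m-1},\ a,b\in A,\ b-\sigma_\zeta(a)\in\{1,\dots,t\}\,\}.
\]
Since $t\le q-1$, the residues $1,\dots,t$ are distinct and nonzero, so $R_0$ is disjoint from $E$. Row $a$ of the block of $\zeta$ contains the $t$ edges with $b=\sigma_\zeta(a)+i$, and column $b$ contains the $t$ edges with $a=\sigma_\zeta^{-1}(b-i)$, for $1\le i\le t$. So $R_0$ is $t$-regular. For $q=2$ this is the choice of the diagonal or antidiagonal not met by $E$.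

\emph{Connecting the layer.} Among all $t$-regular sets disjoint from $E$ choose $R$ so that $G=(A^m,E\cup R)$ has the fewest components, and suppose that it has at least two. Since $B(m)$ is connected, some edge of $B(m)$ has its ends in different components of $G$. Write it as $a\zeta b'$, with $a\zeta\in C_1$, $\zeta b'\in C_2$ and $C_1\ne C_2$. We want to insert this edge into $R$, and to keep the degrees we have to remove an edge from its row and one from its column. Since $t\ge1$, these exist: $R$ contains an edge $e_1=a\zeta b$ leaving $a\zeta$ and an edge $e_2=a'\zeta b'$ entering $\zeta b'$. Then $a\zeta,\zeta b\in C_1$ and $a'\zeta,\zeta b'\in C_2$. The edges $a\zeta b'$ and $a'\zeta b$ each join $C_1$ and $C_2$, so they are distinct from $e_1,e_2$ and do not belong to $E\cup R$; they are distinct from each other because $a\zeta\ne a'\zeta$. Put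
\[
R'=(R\setminus\{e_1,e_2\})\cup\{a\zeta b',\,a'\zeta b\}.
\]
Each of the rows $a,a'$ and columns $b,b'$ of the block of $\zeta$ loses one edge and gains one, so $R'$ is $t$-regular, and it is disjoint from $E$.

It remains to see that the removal of $e_1$ and $e_2$ does not break $C_1$ or $C_2$ apart. In the component of $(A^m,R)$ that contains $e_1$, in-degree equals out-degree at every vertex. By Theorem~\ref{thm:euler} this component has a closed trail through all its edges. Without $e_1$, the rest of this trail still joins the two ends of $e_1$, and it lies in $C_1$. So $C_1$ stays weakly connected when $e_1$ is deleted, and the same argument applies to $e_2$ and $C_2$. The new edges merge $C_1$ and $C_2$, and the other components are untouched. Thus $(A^m,E\cup R')$ has one component fewer than $G$, contrary to the choice of $R$.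
\end{proof}

The degree bound on $E$ and the bound $t\le q-1$ are used only for the room: if $E$ has $d$ edges leaving some vertex, then no $t$-regular set with $t>q-d$ is disjoint from $E$. The bound $t\ge1$ is used only for the exchange. The proof is a procedure: start from $R_0$ and exchange edges; each exchange removes one component, so fewer than $q^m$ exchanges are needed.

\begin{proposition}\label{prop:step}
Let $m\ge1$ and let $v$ be a word of length $\ell\ge m$ with distinct $m$-windows. Assume that $1\le t\le q-1$, or that $t=q$ and $\ell=m$. Then there is a word $w$ of length $\ell+tq^m$ with distinct $(m+1)$-windows such that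
\[
|w|_\xi=tq^{m-j}+|v|_\xi\qquad\text{for all }\xi\in A^j,\ 1\le j\le m .
\]
If $v$ is equi-distributed, then so is $w$.
\end{proposition}

\begin{proof}
The word $v$ is a walk in $B(m)$ through pairwise distinct vertices. Let $p$ and $s$ be its first and last vertex and $E$ its set of edges. Each vertex is left at most once and entered at most once, so $|E|=\ell-m$, the degrees of $E$ are at most $1$, and $\operatorname{out}_E(u)-\operatorname{in}_E(u)=[u=p]-[u=s]$. If $t\le q-1$, let $R$ be given by Lemma~\ref{lem:layer}. If $t=q$ and $\ell=m$, then $E$ is empty and we let $R$ be the set of all edges of $B(m)$. In both cases $R$ is $t$-regular and disjoint from $E$, and $(A^m,F)$ is weakly connected for $F=E\cup R$.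

Since $R$ is regular, $\operatorname{out}_F(u)-\operatorname{in}_F(u)=[u=p]-[u=s]$. By Theorem~\ref{thm:euler} there is a trail from $p$ to $s$ with edge set $F$. Let $w$ be its word. It has length $m+|F|=m+(\ell-m)+tq^m=\ell+tq^m$, and its $(m+1)$-windows are distinct. By \eqref{eq:visits}, applied to $w$ and to $v$,
\[
|w|_u=t+\operatorname{out}_E(u)+[u=s]=t+|v|_u\qquad(u\in A^m).
\]
Both words end with $s$, so they have the same suffix of length $m-1$, and Lemma~\ref{lem:low} gives the formula. If $v$ is equi-distributed, then $w$ is balanced at the levels $j\le m$ by the formula and at the levels $j\ge m+1$ by Lemma~\ref{lem:high}(a).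
\end{proof}

It remains to choose $m$, $t$ and $\ell$ for a given $n$. The word $w$ is a trail in $B(m)$ that contains at least one full layer, so its number of edges, $n-m$, must lie between $q^m$ and $q^{m+1}$. This determines $m$. We then divide the number of edges, not the length, by $q^m$. The remainder is the number of edges of $v$, so $v$ has length at least $m$ and is a walk in $B(m)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We use induction on $n$. For $n\le q$ a word with pairwise distinct letters is equi-distributed by Lemma~\ref{lem:high}(a) with $m=1$. Let $n\ge q+1$. The intervals $[\,q^m+m,\ q^{m+1}+m\,]$, $m\ge1$, cover all integers $n\ge q+1$, because the first begins at $q+1$ and the next one after $[\,q^m+m,\ q^{m+1}+m\,]$ begins at $q^{m+1}+m+1$. Choose $m\ge1$ with $q^m\le n-m\le q^{m+1}$ and write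
\[
n-m=tq^m+r,\qquad 0\le r<q^m .
\]
Then $1\le t\le q$, and $t=q$ forces $r=0$. Put $\ell=m+r$, so that $m\le\ell<n$. By induction there is an equi-distributed word $v$ of length $\ell$. It has $\ell-m+1=r+1\le q^m$ windows of length $m$, and they are distinct by Lemma~\ref{lem:high}(b). Proposition~\ref{prop:step} gives an equi-distributed word of length $\ell+tq^m=n$.
\end{proof}

For $q=2$ one has $t=1$ except at the lengths $n=2^{m+1}+m$, where $w$ is a closed trail through all edges of $B(m)$. Layers with $2\le t\le q-1$ first appear for $q=3$.

\begin{example}
Let $q=3$ and $n=8$. Then $m=1$, $n-m=7=2\cdot3+1$, so $t=2$, $\ell=2$, and we take $v=01$, $E=\{01\}$. There is one block. With $\sigma(a)=a+1$ we get $R_0=\{02,10,21,00,11,22\}$, and $E\cup R_0$ is weakly connected. The word $00221101$ has the seven edges of $E\cup R_0$ as its $2$-windows, and the letters $0,1,2$ occur $3,3,2$ times, two more than in $v$.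
\end{example}

\section{The minimum of $\Sigma^n$}\label{sec:sigma}

Each level gives a lower bound for its contribution to $\Sigma^n$. Theorem~\ref{thm:main} says that all these bounds can be attained by one word, and this identifies both the minimum and the minimizers.

\begin{corollary}\label{cor:sigma}
Let $n\ge1$, and for $1\le k\le n$ write $n-k+1=a_k2^k+r_k$ with $0\le r_k<2^k$. Then
\[
\min_{w\in\{0,1\}^n}\Sigma^n(w)=\sum_{k=1}^n\bigl(2^ka_k^2+(2a_k+1)r_k\bigr),
\]
and the minimizers are exactly the equi-distributed words.
\end{corollary}

\begin{proof}
Levels $k>n$ contribute $0$. Fix $k\le n$ and write $a=a_k$, $r=r_k$. For an integer $x$ we have $(x-a)(x-a-1)\ge0$, that is, $x^2\ge(2a+1)x-a(a+1)$, with equality if and only if $x\in\{a,a+1\}$. The $2^k$ counts $|w|_\xi$, $\xi\in\{0,1\}^k$, have sum $a2^k+r$. Summing the inequality over them gives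
\[
\sum_{|\xi|=k}|w|_\xi^2\ \ge\ (2a+1)(a2^k+r)-2^ka(a+1)=2^ka^2+(2a+1)r ,
\]
with equality if and only if all counts lie in $\{a,a+1\}$. This happens if and only if level $k$ is balanced: counts in $\{a,a+1\}$ are balanced, and balanced counts lie in $\{a,a+1\}$ by \eqref{eq:floor}, since $a=\lfloor(n-k+1)/2^k\rfloor$. Summing over $k$, we see that $\Sigma^n(w)$ is at least the stated sum, with equality if and only if $w$ is equi-distributed. By Theorem~\ref{thm:main} equality is attained.
\end{proof}

For $n=8$ the levels $k=1,\dots,8$ contribute $32,13,6,5,4,3,2,1$, so the minimum is $66$; it is attained by $01001110$.

\section{Rigidity at the lengths $Mq^k+k-1$}\label{sec:rigid}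

When the mean count at some level $k$ is a positive integer $M$, all words of length $k$ must occur exactly $M$ times. Lemma~\ref{lem:low} then works in the opposite direction and forces the end of the word to be equi-distributed. For $M=1$ this gives a complete description and a count.

A \emph{cyclic de Bruijn sequence of order $k$} is a word $y_1\cdots y_{q^k}$ over $A$, taken up to rotation, such that the $q^k$ words $y_iy_{i+1}\cdots y_{i+k-1}$, with indices modulo $q^k$, are all the words of length $k$. There are $(q!)^{q^{k-1}}/q^k$ such sequences \cite{AEdB}.

\begin{proposition}\label{prop:rigid}
Let $n=Mq^k+k-1$ with $M,k\ge1$. If $w\in A^n$ is equi-distributed, then its prefix and its suffix of length $k-1$ coincide, and this word $u$ is equi-distributed. For $M=1$, a word $w\in A^n$ is equi-distributed if and only if every word of length $k$ occurs exactly once in $w$ and the prefix of length $k-1$ of $w$ is equi-distributed. Hence, if $E_q(n)$ denotes the number of equi-distributed words of length $n$ and $E_q(0)=1$, then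
\[
E_q(q^k+k-1)=E_q(k-1)\cdot\frac{(q!)^{q^{k-1}}}{q^{k-1}} .
\]
\end{proposition}

\begin{proof}
Call $w\in A^n$ \emph{uniform} if every word of length $k$ occurs exactly $M$ times in it. An equi-distributed word is uniform by \eqref{eq:floor}, since $(n-k+1)/q^k=M$.

Let $w$ be uniform. We claim that its prefix and suffix of length $k-1$ coincide. For $k=1$ both are empty. For $k\ge2$ and $\eta\in A^{k-1}$, sort the occurrences of $\eta$ by the preceding letter, which exists unless the occurrence is the prefix, or by the following letter, which exists unless it is the suffix:
\[
Mq+[\eta\text{ is the prefix}]=|w|_\eta=Mq+[\eta\text{ is the suffix}].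
\]
Taking for $\eta$ the prefix proves the claim. Let $u$ be this common word. It has no $k$-windows, so Lemma~\ref{lem:low} applies with $m=k$, $t=M$, $v=u$: for $j\le k$, the word $w$ is balanced at level $j$ if and only if $u$ is. At levels $j\ge k$ all counts of $u$ are $0$. Therefore $u$ is equi-distributed if and only if $w$ is balanced at all levels $j\le k$. This proves the first assertion and the forward implication for $M=1$. If $M=1$ and $w$ is uniform, it is balanced at the levels $j\ge k$ by Lemma~\ref{lem:high}(a), so $w$ is equi-distributed when $u$ is.

For the count, let $M=1$ and fix $u\in A^{k-1}$. A uniform word $w=x_1\cdots x_n$ has $x_{q^k+i}=x_i$ for $1\le i\le k-1$ by the claim, so its $k$-windows are the cyclic windows of $x_1\cdots x_{q^k}$. Thus $w\mapsto x_1\cdots x_{q^k}$ is a bijection from the uniform words with prefix $u$ to the rotations of cyclic de Bruijn sequences that begin with $u$; the inverse continues a rotation cyclically by $k-1$ letters. The $q^k$ rotations of a cyclic de Bruijn sequence begin with the $q^k$ different words of length $k$, so they are distinct, and exactly $q$ of them begin with $u$. Hence there are $q\cdot(q!)^{q^{k-1}}/q^k$ uniform words with prefix $u$. Summing over the $E_q(k-1)$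 equi-distributed words $u$ gives the formula.
\end{proof}

For $k\ge2$ and $M=1$, the proposition says that the equi-distributed words of length $q^k+k-1$ are exactly the closed trails through all edges of $B(k-1)$ that start at an equi-distributed vertex. These are the words produced by the case $t=q$ of Proposition~\ref{prop:step}, so at these lengths the recursion in the proof of Theorem~\ref{thm:main} is forced.

\begin{example}
For $q=k=2$ the formula gives $E_2(5)=2\cdot4/2=4$; the words are $00110$, $01100$, $11001$, $10011$. For $q=2$, $k=3$ it gives $E_2(10)=E_2(2)\cdot16/4=8$, since $01$ and $10$ are the equi-distributed words of length $2$. The condition on the prefix matters here: $0001011100$ contains every word of length $3$ once, but it begins with $00$ and contains six $0$'s and four $1$'s.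
\end{example}

\begin{thebibliography}{9}

\bibitem{AEdB}
van Aardenne-Ehrenfest and de Bruijn, \emph{Simon Stevin} 28 (1951).

\bibitem{Sigma}
\emph{Randomness criterion $\Sigma$ and its applications},
\texttt{http://www14.plala.or.jp/kamae/Sigma-criterion.pdf}.

\end{thebibliography}
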